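\title{A finite coloring of $(0,1)$ that separates sums from products}

\begin{abstract}
Using the axiom of choice, we construct a coloring of $(0,1)$ with finitely many colors such that no sequence of distinct elements tending to $0$, with pairwise sums below $1$, has all its pairwise sums and pairwise products of one color. Consequently $(0,1)$ can be partitioned into finitely many classes so that no sequence has all its finite sums and all its finite products in a single class. The coloring compares the size of a number with algebraic data, read off from derivations, towers of fields, conjugates and valuations, in which the smaller of two terms dominates the larger. We also obtain a finite coloring of $\mathbb{R}$ in which no bounded infinite set has all its pairwise sums and products of one color.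
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{N}=\{1,2,\dots\}$. The \emph{finite sums} of a sequence $\langle x_n\rangle_{n=1}^\infty$ are the numbers $\sum_{n\in A}x_n$, and its \emph{finite products} are the numbers $\prod_{n\in A}x_n$, where $A$ ranges over the finite nonempty subsets of $\mathbb{N}$; no term is repeated. A \emph{finite coloring} of a set is a map from the set to a finite set of colors, that is, a partition into finitely many classes.

Each of the two operations, taken alone, cannot be defeated by a finite coloring of $(0,1)$. The Finite Unions Theorem states that for every finite coloring of the finite nonempty subsets of $\mathbb{N}$ there are pairwise disjoint finite nonempty sets $A_1,A_2,\dots$ all of whose finite unions have one color. Given a finite coloring of $(0,1)$, give $A$ the color of $\sum_{j\in A}2^{-j}$; then $x_n=\sum_{j\in A_n}2^{-j}$ has all its finite sums in one class. Give $A$ instead the color of $\prod_{j\in A}2^{-j}$; then $y_n=\prod_{j\in A_n}2^{-j}$ has all its finite products in one class. The two sequences, and the two classes, have nothing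 to do with each other. The following question is posed in \cite{source}.

\begin{quote}
\emph{For every partition of $(0,1)$ into finitely many classes, with no measurability or other regularity assumption on the classes, do there exist a sequence $\langle x_n\rangle_{n=1}^\infty$ in $(0,1)$ and a single class that contains all finite sums and all finite products of $\langle x_n\rangle_{n=1}^\infty$?}
\end{quote}

One would guess that the answer is yes. If the terms decrease very rapidly, a finite sum is hardly distinguishable from its first term, so the condition on sums seems to come for free once the products are arranged. For tame colorings this is a proof.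

\begin{example}\label{ex:tame}
Suppose that every $x\in(0,1)$ has a right neighborhood $[x,x+\delta(x))$ contained in the class of $x$. Take $y_n=\prod_{j\in A_n}2^{-j}$ as above, with all finite products in a class $C$. The sets $A_n$ are disjoint, so $\min A_n\to\infty$ and $y_n\to0$. Choose a subsequence $\langle x_n\rangle$ with $x_n<2^{-n}\delta(x_i)$ for all $i<n$. Its finite products lie in $C$. A finite sum whose first term is $x_i$ lies in $[x_i,x_i+\delta(x_i))$, hence in the class of $x_i$, which is $C$.
\end{example}

A counterexample must therefore give $x+y$ a color that depends on $y$, however small $y$ is compared with $x$. Such colorings exist, and sums and products of two terms already suffice. We work in ZFC; the axiom of choice is used.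

\begin{theorem}\label{thm:main}
There is a finite coloring of $(0,1)$ such that no sequence $\langle x_n\rangle$ of distinct elements of $(0,1)$ with $x_n\to0$ and $x_i+x_j<1$ for $i<j$ has all the numbers $x_i+x_j$ and $x_ix_j$ $(i<j)$ of one color.
\end{theorem}

\begin{corollary}\label{cor:answer}
The answer to the question is no: there is a partition of $(0,1)$ into finitely many classes such that no class contains all finite sums and all finite products of a sequence.
\end{corollary}

\begin{proof}
Take the partition of Theorem~\ref{thm:main} and suppose that one class contains all finite sums and products of $\langle x_n\rangle$. All finite sums lie in $(0,1)$, so $\sum_n x_n\le1$ and $x_n\to0$. Since $x_n>0$, some subsequence is strictly decreasing. Its pairwise sums are less than $1$, and its pairwise sums and products lie in one class, contrary to Theorem~\ref{thm:main}.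
\end{proof}

The limit $0$ is the hard case. All other finite limits are handled by elementary means, which gives the following extension.

\begin{theorem}\label{thm:bounded}
There is a finite coloring of $\mathbb{R}$ such that no bounded infinite set $X\subset\mathbb{R}$ has all the numbers $x+y$ and $xy$ $(x\ne y$ in $X)$ of one color.
\end{theorem}

Both theorems use only sums and products of two distinct terms. We make no claim about sequences tending to infinity.

\section{The idea in a small case}\label{sec:idea}

\subsection*{Size, arcs and characters}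
For $y>0$ let $S(y)=-\log_2y$, and for $x\in(0,1)$ let $s(x)=\lceil S(x)\rceil\ge1$, so that $2^{-s(x)}\le x<2^{1-s(x)}$. We call $s(x)$ the \emph{size} of $x$. For $x,y\in(0,1)$,
\begin{align}
s(x+y)&=s(x)\quad\text{whenever } y<2^{1-s(x)}-x,\label{eq:s-sum}\\
s(xy)&\in\{\,s(x)+s(y),\ s(x)+s(y)-1\,\};\label{eq:s-prod}
\end{align}
the second holds because $S(xy)=S(x)+S(y)$ lies in $(s(x)+s(y)-2,\,s(x)+s(y)]$.

For a nonzero rational $u=2^wq/q'$ with $q,q'$ odd, $v_2(u)=w$ is the $2$-adic valuation. If $v_2(u)<v_2(u')$, then $v_2(u+u')=v_2(u)$.

Let $\mathbb{T}=\{\zeta\in\mathbb{C}:|\zeta|=1\}$. For $\zeta=e^{i\varphi}$ with $0\le\varphi<2\pi$ let $\operatorname{arc}(\zeta)=\lfloor 2\varphi/\pi\rfloor\in\{0,1,2,3\}$; this names the half-open quarter circle that contains $\zeta$. Two points of one quarter circle are at distance less than $\sqrt2$. If $|\zeta/\zeta'+1|\le\frac12$, then $|\zeta-\zeta'|=|\zeta/\zeta'-1|\ge\frac32>\sqrt2$. Thus nearly antipodal points are told apart: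
\begin{equation}\label{eq:arc}
|\zeta/\zeta'+1|\le\tfrac12\ \Longrightarrow\ \operatorname{arc}(\zeta)\ne\operatorname{arc}(\zeta').
\end{equation}
A \emph{character} of an abelian group is a homomorphism to $\mathbb{T}$. For an integer $a\ge0$,
\[
\chi_a(y)=\exp\bigl(\pi i\,S(y)/2^a\bigr)
\]
is a character of the multiplicative group $\mathbb{R}_{>0}$, and $\chi_a(2^{-t})=-1$ whenever $t$ is an odd multiple of $2^a$.

\subsection*{A rational and a quadratic irrational}
For $z=r+q\sqrt2\in(0,1)$ with $r,q\in\mathbb{Q}$ and $q\ne0$, put $\gamma(z)=q$ and $a(z)=v_2(s(z))$, and color $z$ by $\operatorname{arc}\chi_{a(z)}(|\gamma(z)|)$.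

Let $x=2^{-t}$, and let $y=r+q\sqrt2\in(0,1)$ be irrational, of size $u=s(y)$ with $u>t$ and $v_2(u)>v_2(t)$. We claim that $x+y$ and $xy$ have different colors. In size, $x$ dominates the sum: $y<2^{1-u}\le2^{-t}$ gives $s(x+y)=t$, while $s(xy)=t+u$ because $x$ is a power of $2$. Hence $a(x+y)=a(xy)=v_2(t)=:a$, and both numbers use the same character $\chi_a$. For $\gamma$ the roles are reversed, and $y$ dominates:
\[
\gamma(x+y)=q,\qquad \gamma(xy)=xq .
\]
Therefore $\chi_a(|\gamma(xy)|)=\chi_a(x)\,\chi_a(|q|)=-\chi_a(|\gamma(x+y)|)$, and \eqref{eq:arc} applies, whatever the value of $q$. For instance, $x=\frac12$ and $y=\sqrt2-1$ have sizes $1$ and $2$; the sum $\sqrt2-\frac12$ has size $1$ and $\gamma=1$, the product $\frac12\sqrt2-\frac12$ has size $3$ and $\gamma=\frac12$; in both cases $a=0$, and $\chi_0(1)=1$, $\chi_0(\frac12)=-1$.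

Two features matter. First, $\gamma$ sees the small summand, which Example~\ref{ex:tame} shows to be necessary. Second, no single character can serve all $x$, since $\chi(x)=-1$ forces $\chi(x^2)=1$; the number being colored must itself name the character, and the sum and the product must name the same one. This is the role of $a(z)$.

\subsection*{Plan of the proof}
Three things remain to be done. The terms are not powers of $2$, and the inequality $v_2(u)>v_2(t)$ has to be forced; this is Section~\ref{sec:normal}. An analogue of $\gamma$ that ignores $x_i$ but not $x_n$ has to be selected by looking at $x_i+x_n$ or $x_ix_n$ alone; this is possible when the terms keep leaving the fields generated so far (Sections~\ref{sec:support} and~\ref{sec:tower}). Finally, if for instance all terms are rational, no such linear functional exists, and absolute values of the field other than the usual one take its place (Sections~\ref{sec:house}--\ref{sec:fixedpole}). The coloring has six components: $c_1$ depends on size only, and each of the others eliminates one type of sequence.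

\begin{center}
\begin{tabular}{llcc}
\hline
Type of sequence & Datum read from $z$ & Component & Section\\
\hline
ever new transcendentals & a derivative $\partial_bz$ & $c_2$ & \ref{sec:support}\\
ever new algebraic extensions & a coordinate $\gamma(z)$ & $c_3$ & \ref{sec:tower}\\
unbounded conjugates & largest conjugate $h(z)$ & $c_4$ & \ref{sec:house}\\
poles at ever new valuations & a character value $\psi(z)$ & $c_5$ & \ref{sec:newpole}\\
poles at a fixed valuation & pole order $m(z)$ & $c_6$ & \ref{sec:fixedpole}\\
\hline
\end{tabular}
\end{center}

\subsection*{Conventions}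
Each component $c_j$ is a finite list of functions, each defined on a subset of $(0,1)$ with values in a finite set and given a dummy value $*$ elsewhere. The coloring is $c=(c_1,\dots,c_6)$. We say that $c$ \emph{records} a function if two points of its domain with the same color have the same value. All auxiliary choices (bases, orderings, characters) are made once, without reference to any sequence.

A sequence $\langle x_n\rangle$ of distinct elements of $(0,1)$ is \emph{monochromatic} if $x_n\to0$, $x_i+x_n<1$ for $i<n$, and $c$ takes one value on all $x_i+x_n$ and $x_ix_n$ with $i<n$. We must show that none exists. Subsequences of monochromatic sequences are monochromatic, and we renumber after passing to a subsequence. \emph{Ramsey's theorem} means the infinite version for pairs: if the pairs $i<n$ from an infinite set of indices carry labels from a finite set, then all pairs from some infinite subset carry the same label.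

\section{Normal sequences and two tools}\label{sec:normal}

We begin with a dichotomy for $2$-adic valuations of pairwise sums of integers.

\begin{lemma}\label{lem:dich}
Every sequence $\langle u_n\rangle$ of positive integers has a subsequence on which
\begin{enumerate}
\item[(a)] $v_2(u_n)=w$ is constant and $v_2(u_i+u_n)=w+1$ for all $i<n$; or
\item[(b)] $v_2(u_n)$ is strictly increasing, so that $v_2(u_i+u_n)=v_2(u_i)$ for all $i<n$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $v_2(u_n)$ is unbounded, (b) can be arranged. Otherwise pass to a subsequence with $u_n=2^wr_n$, $w$ constant, $r_n$ odd and constant modulo $4$. Then $r_i+r_n\equiv2r_i\equiv 2\pmod4$, which gives (a).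
\end{proof}

By \eqref{eq:s-prod} the size is additive only up to a carry. If the carry is a constant $e$, then $s-e$ is exactly additive. The coloring cannot know $e$ in advance, so it provides for both values. For $e\in\{0,1\}$ and $z\in(0,1)$ put $s_e(z)=s(z)-e$, and $a_e(z)=v_2(s_e(z))$ if $s_e(z)\ge1$, $a_e(z)=0$ otherwise.

\medskip\noindent\textbf{Component $c_1$:} the residues $a_e(z)\bmod 2$ for $e=0,1$.

\begin{definition}\label{def:normal}
A monochromatic sequence is \emph{normal for $e\in\{0,1\}$} if $a_e(x_n)$ is strictly increasing and, for all $i<n$,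
\[
s(x_i+x_n)=s(x_i),\qquad s(x_ix_n)=s(x_i)+s(x_n)-e,\qquad a_e(x_i+x_n)=a_e(x_ix_n)=a_e(x_i)\ge4,
\]
and $s(x_i)\ge2$. It is \emph{normal} if it is normal for some $e$.
\end{definition}

Subsequences of a sequence normal for $e$ are normal for $e$.

\begin{lemma}\label{lem:normal}
Every monochromatic sequence has a normal subsequence.
\end{lemma}

\begin{proof}
Since $x_n\to0$, we can choose terms one at a time so that $s(x_n)\ge2$ and $x_n<2^{1-s(x_i)}-x_i$ for all earlier $i$; then $s(x_i+x_n)=s(x_i)$ by \eqref{eq:s-sum}. Label the pair $i<n$ by $s(x_i)+s(x_n)-s(x_ix_n)\in\{0,1\}$. By Ramsey's theorem we may assume that the label is a constant $e$. With $u_n=s_e(x_n)\ge1$ we then have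
\[
s_e(x_i+x_n)=u_i,\qquad s_e(x_ix_n)=s(x_i)+s(x_n)-2e=u_i+u_n .
\]
Apply Lemma~\ref{lem:dich}. In case (a), $a_e(x_1+x_2)=w$ and $a_e(x_1x_2)=w+1$ have different parities, contrary to $c_1$. In case (b), $a_e(x_n)$ is strictly increasing, it is at least $4$ after four terms are dropped, and $a_e(x_ix_n)=v_2(u_i+u_n)=a_e(x_i)=a_e(x_i+x_n)$.
\end{proof}

The bound $a_e\ge4$ makes the error committed in replacing $x_i$ by a power of $2$ negligible for the character $\chi_a$.

\begin{lemma}\label{lem:antipode}
If $\langle x_n\rangle$ is normal for $e$ and $a=a_e(x_i)$, then $|\chi_a(x_i)+1|<\frac15$.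
\end{lemma}

\begin{proof}
Write $S(x_i)=s(x_i)-\varphi=s_e(x_i)+e-\varphi$ with $0\le\varphi<1$. Since $s_e(x_i)$ is an odd multiple of $2^a$, we get $\chi_a(x_i)=-\exp(\pi i(e-\varphi)/2^a)$. As $|e-\varphi|\le1$, $a\ge4$ and $|e^{i\vartheta}-1|\le|\vartheta|$, it follows that $|\chi_a(x_i)+1|\le\pi/16<\frac15$.
\end{proof}

The first tool is the abstract form of the computation in Section~\ref{sec:idea}.

\begin{lemma}[Flip lemma]\label{lem:flip}
Let $\gamma$ be a function from a subset of $(0,1)$ to $\mathbb{R}\setminus\{0\}$, and suppose that $c$ records $\operatorname{arc}\chi_{a_e(z)}(|\gamma(z)|)$ for $e=0,1$. Then a normal sequence has no $i<n$ such that $\gamma$ is defined at $x_i+x_n$ and $x_ix_n$ and $\gamma(x_ix_n)=x_i\,\gamma(x_i+x_n)$.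
\end{lemma}

\begin{proof}
Let the sequence be normal for $e$. At both points $a_e$ equals $a=a_e(x_i)$, so the ratio of $\chi_a(|\gamma(x_ix_n)|)$ to $\chi_a(|\gamma(x_i+x_n)|)$ is $\chi_a(x_i)$. By Lemma~\ref{lem:antipode} and \eqref{eq:arc} the arcs differ.
\end{proof}

The flip lemma needs an invariant that changes by the factor $x_i$ itself. Consider instead dyadic rationals $x_n=q_n/2^{M_n}$ with $q_n$ odd and $M_n$ strictly increasing, and let $M(z)=-v_2(z)$ be the exponent in the denominator. Then $M(x_i+x_n)=M_n$ and $M(x_ix_n)=M_i+M_n$: again the smaller term dominates the sum, but the shift $M_i$ can be much larger than $S(x_i)$ and is not determined by it. The second tool treats invariants of this kind. If $v_2(M_n)$ stays bounded, parity suffices. If not, the sum has moderate size and highly divisible $M$, while the product is tiny and has $M$ of fixed divisibility.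

\begin{lemma}[Additive invariants]\label{lem:add}
Let $M$ be a function from a set $Z\subset(0,1)$ to $\mathbb{Q}_{>0}$, and suppose that $c$ records $v_2(M(z))\bmod2$ and the truth value of the statement $s(z)<v_2(M(z))$. Then there is no normal sequence such that, for some $E\in\mathbb{N}$,
\begin{enumerate}
\item[(i)] $x_n\in Z$ and $M_n:=M(x_n)\in\frac1E\mathbb{Z}$ for all $n$;
\item[(ii)] $x_ix_n\in Z$ and $M(x_ix_n)=M_i+M_n$ for all $i<n$;
\item[(iii)] for each $i$ and all sufficiently large $n$, $x_i+x_n\in Z$ and $M(x_i+x_n)=M_n$.
\end{enumerate}
\end{lemma}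

\begin{proof}
The hypotheses pass to subsequences. Apply Lemma~\ref{lem:dich} to the positive integers $u_n=EM_n$, and note $v_2(M)=v_2(EM)-v_2(E)$. In case (a), for large $n$, $v_2(M(x_1+x_n))=w-v_2(E)$ and $v_2(M(x_1x_n))=w+1-v_2(E)$ have different parities. In case (b), $v_2(M_n)\to\infty$. For large $n$ the statement is true at the sum, because $v_2(M(x_1+x_n))=v_2(M_n)>s(x_1)=s(x_1+x_n)$. It is false at the product, because $v_2(M(x_1x_n))=v_2(M_1)$ is fixed while $s(x_1x_n)\ge s(x_n)\to\infty$.
\end{proof}

The hypothesis $x_n\to0$ enters the proof of Theorem~\ref{thm:main} only here: through $s(x_i+x_n)=s(x_i)$ in Lemma~\ref{lem:normal} and through $s(x_n)\to\infty$ in the last line above.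

\section{Transcendental supports}\label{sec:support}

\subsection*{Derivations and supports}
A \emph{transcendence basis} of $\mathbb{R}$ over $\mathbb{Q}$ is an algebraically independent set $B$ such that $\mathbb{R}$ is algebraic over $\mathbb{Q}(B)$; one exists by Zorn's lemma. Multiplying each element by a nonzero rational preserves both properties, so we fix a basis $B\subset(0,1)$. For finite $R\subset B$ let $F_R$ be the field of real numbers algebraic over $\mathbb{Q}(R)$; it is countable, and $F_\emptyset$ is the field of real algebraic numbers.

A \emph{derivation} of $\mathbb{R}$ is an additive map $\partial:\mathbb{R}\to\mathbb{R}$ with $\partial(xy)=x\,\partial y+y\,\partial x$. Its kernel is a subfield, and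
\begin{equation}\label{eq:kernel}
\text{every real number algebraic over }\ker\partial\text{ lies in }\ker\partial,
\end{equation}
since the minimal polynomial $f$ of $z$ over $\ker\partial$ gives $0=\partial(f(z))=f'(z)\,\partial z$ with $f'(z)\ne0$ in characteristic $0$. A derivation of a field of characteristic $0$ extends uniquely to every algebraic extension. So for $b\in B$ the formal partial derivative with respect to $b$ on $\mathbb{Q}(B)$ extends to a derivation $\partial_b$ of $\mathbb{R}$ with $\partial_bb=1$ and $\partial_bb'=0$ for $b'\in B\setminus\{b\}$. The \emph{support} of $z\in\mathbb{R}$ is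
\[
V(z)=\{b\in B:\partial_bz\ne0\}.
\]
Additivity and the product rule give $V(x+y)\cup V(xy)\subset V(x)\cup V(y)$.

\begin{lemma}\label{lem:support}
For every real $z$, the set $V(z)$ is finite and $z\in F_{V(z)}$.
\end{lemma}

\begin{proof}
An algebraic relation for $z$ over $\mathbb{Q}(B)$ involves finitely many basis elements, so there is a finite $W\subset B$ with $z\in F_W$; take $W$ minimal. We show $V(z)=W$. If $b\notin W$, then $\partial_b$ vanishes on $\mathbb{Q}(W)$, hence on $F_W$ by \eqref{eq:kernel}. Let $b\in W$ and $K=\mathbb{Q}(W\setminus\{b\})$. By minimality $z$ is transcendental over $K$. It is algebraic over $K(b)$, so $\sum_jg_j(z)b^j=0$ with polynomials $g_j\in K[X]$ not all zero; the nonzero $g_j$ have $g_j(z)\ne0$, so $b$ is algebraic over $K(z)$. If $\partial_bz=0$, then $K(z)\subset\ker\partial_b$, and \eqref{eq:kernel} gives $\partial_bb=0$, which is false.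
\end{proof}

A basis element can cancel from a sum or a product, but not from all three sums or all three products of a triple. The reason is the identity
\begin{equation}\label{eq:triangle}
2g_1=(g_1+g_2)+(g_1+g_3)-(g_2+g_3),
\end{equation}
valid in any abelian group.

\begin{lemma}\label{lem:triangle}
Let $z_1,z_2,z_3>0$ and $b\in V(z_1)$. Then $\partial_b$ does not vanish at all three sums $z_j+z_k$, and it does not vanish at all three products $z_jz_k$ $(j<k)$.
\end{lemma}

\begin{proof}
For sums apply \eqref{eq:triangle} to $g_j=\partial_bz_j$: if all $g_j+g_k$ vanish, then $g_1=0$. For products apply it to $g_j=\partial_bz_j/z_j$, using $\partial_b(z_jz_k)=z_jz_k(g_j+g_k)$.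
\end{proof}

\subsection*{The closest pair}
If $b\in V(x_n)\setminus V(x_i)$, then
\begin{equation}\label{eq:newb}
\partial_b(x_i+x_n)=\partial_bx_n,\qquad \partial_b(x_ix_n)=x_i\,\partial_bx_n,
\end{equation}
which is the situation of the flip lemma. The difficulty is that the color of $z$ must select $b$ from $V(z)$ without knowing how $z$ arose. The largest or smallest element will not do: the supports could be $\{u,b_n,w\}$ with $u<b_n<w$ and $u,w$ fixed. But infinitely many points of the bounded interval $(0,1)$ must cluster, so new elements tend to create small gaps. This suggests looking at the smallest gap.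

For finite $V\subset B$ with $|V|\ge2$, let $d(V)$ be the least distance between two distinct points of $V$, and let $p(V)=\{u,w\}$, $u<w$, be the pair with $w-u=d(V)$ and $u$ smallest. Then
\begin{equation}\label{eq:pair}
p(V)\subset V'\subset V\ \Longrightarrow\ d(V')=d(V)\ \text{ and }\ p(V')=p(V),
\end{equation}
because the pairs at distance $d(V)$ in $V'$ are among those in $V$ and include $p(V)$. If $|V(z)|\ge2$ and $p(V(z))=\{u,w\}$ with $u<w$, put $\gamma^-(z)=\partial_uz$ and $\gamma^+(z)=\partial_wz$; both are nonzero.

\medskip\noindent\textbf{Component $c_2$:} the four arcs $\operatorname{arc}\chi_{a_e(z)}(|\gamma^\pm(z)|)$ for $e=0,1$.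

\begin{proposition}\label{prop:support}
For every normal sequence there is a finite set $W\subset B$ with $V(x_n)\subset W$ for infinitely many $n$.
\end{proposition}

\begin{proof}
Write $V_n=V(x_n)$ and suppose that each finite $W$ contains $V_n$ for only finitely many $n$; this passes to subsequences. Choosing terms one at a time, we may assume $V_n\ne\emptyset$ and $V_n\not\subset V_1\cup\dots\cup V_{n-1}$. Then $|V_i\cup V_n|\ge2$ for $i<n$, and $P_{in}=p(V_i\cup V_n)$ is defined.

\emph{Step 1: we may assume $P_{in}\not\subset V_i$ for all $i<n$.} By Ramsey's theorem it suffices to exclude an infinite set $J$ with $P_{in}\subset V_i$ for all $i<n$ in $J$. For such $J$, \eqref{eq:pair} gives $d(V_i)=d(V_i\cup V_n)$ for $i<n$ in $J$. Let $i_0=\min J$ and $\delta=d(V_{i_0})>0$. For $i\in J$ with $i>i_0$ we have $d(V_i)\ge d(V_{i_0}\cup V_i)=\delta$. Any two distinct points of $W=\bigcup_{j\in J}V_j$ lie in $V_i\cup V_n$ for some $i<n$ in $J$, so their distance is at least $d(V_i\cup V_n)=d(V_i)\ge\delta$. A $\delta$-separated subset of $(0,1)$ is finite, so $W$ is a finite set containing infinitely many $V_n$,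 a contradiction. This is where $B\subset(0,1)$ is used.

\emph{Step 2: there are $i<n$ with $P_{in}\subset V(x_i+x_n)\cap V(x_ix_n)$.} The point is to exclude cancellation inside the closest pair. Suppose the claim fails. For each $i<n$ choose an operation $\circ\in\{+,\times\}$ and $u_{in}\in P_{in}$ with $\partial_{u_{in}}(x_i\circ x_n)=0$. If $u=u_{in}$ belonged to exactly one of $V_i,V_n$, then exactly one of $\partial_ux_i,\partial_ux_n$ would be nonzero, and both $\partial_ux_i+\partial_ux_n$ and $x_n\partial_ux_i+x_i\partial_ux_n$ would be nonzero. Hence $u_{in}\in V_i\cap V_n$. By Step 1 the other element of $P_{in}$ is not in $V_i$, so it is in $V_n$. Thus $P_{in}\subset V_n$, and $P_{in}=p(V_n)$ by \eqref{eq:pair}.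

Label the pair $i<n$ by the operation $\circ$ and by whether $u_{in}$ is the smaller or the larger element of $p(V_n)$. Let $J$ be an infinite set on which the label is constant, and $i_0=\min J$. For $n\in J\setminus\{i_0\}$ the element $u_{in}$ does not depend on $i\in J$, $i<n$; call it $u_n$. Then $u_n=u_{i_0n}$ lies in the finite set $V_{i_0}$, so there are $u$ and $i<j<k$ in $J\setminus\{i_0\}$ with $u_i=u_j=u_k=u$. Now $u=u_{ij}=u_{ik}=u_{jk}$, so $u\in V_i$ and $\partial_u$ vanishes at $x_i\circ x_j$, $x_i\circ x_k$ and $x_j\circ x_k$ for one operation $\circ$. This contradicts Lemma~\ref{lem:triangle}.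

\emph{Step 3.} Take $i<n$ as in Step 2. Both $V(x_i+x_n)$ and $V(x_ix_n)$ lie between $P_{in}$ and $V_i\cup V_n$, so by \eqref{eq:pair} both have closest pair $P_{in}$. By Step 1 this pair contains some $b\in V_n\setminus V_i$. Let $\gamma=\gamma^-$ if $b$ is the smaller element of $P_{in}$ and $\gamma=\gamma^+$ otherwise. Then \eqref{eq:newb} says $\gamma(x_ix_n)=x_i\gamma(x_i+x_n)$, contrary to Lemma~\ref{lem:flip}.
\end{proof}

\section{Towers of algebraic extensions}\label{sec:tower}

By Proposition~\ref{prop:support} and Lemma~\ref{lem:support} we may assume that the sequence lies in one field $F_R$. All later data attached to $z$ depend on the support $V(z)$, so we first make sure that terms, sums and products have the same support.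

\begin{lemma}\label{lem:stable}
Every normal sequence has a subsequence for which there is a finite $R\subset B$ with
\begin{equation}\label{eq:stable}
V(x_n)=R\quad\text{for all } n,\qquad V(x_i+x_n)=V(x_ix_n)=R\quad\text{for all } i<n .
\end{equation}
\end{lemma}

\begin{proof}
The set $W$ of Proposition~\ref{prop:support} has finitely many subsets, so we may assume that $V(x_n)=R$ is constant. Then $V(x_i+x_n)$ and $V(x_ix_n)$ are contained in $R$. Label the pair $i<n$ by ``good'' if both equal $R$, and otherwise by some $(b,\circ)\in R\times\{+,\times\}$ with $\partial_b(x_i\circ x_n)=0$. By Lemma~\ref{lem:triangle} no three indices have all their pairs labeled by the same $(b,\circ)$. So the constant label given by Ramsey's theorem is ``good''.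
\end{proof}

Derivations no longer help, since no basis element is new. But $F_R$ is countable, so it is an increasing union of finite extensions, and a term that lies higher in this tower than an earlier term behaves like $r+q\sqrt2$ over $\mathbb{Q}$.

For each finite $R\subset B$ enumerate $F_R$ and let $F_{R,k}$ be the field generated over $\mathbb{Q}(R)$ by the first $k$ elements. Then $\mathbb{Q}(R)=F_{R,0}\subset F_{R,1}\subset\cdots$, each $F_{R,k}$ is finite over $\mathbb{Q}(R)$, and the union is $F_R$. For each $k\ge1$ fix a basis $1,\beta_1,\dots,\beta_d$ of $F_{R,k}$ over $F_{R,k-1}$, where $d\ge0$ and the $\beta_j$ depend on $R$ and $k$. For $z$ with $V(z)=R$, the \emph{level} of $z$ is $k(z)=\min\{k:z\in F_{R,k}\}$. If $k=k(z)\ge1$, write $z=g_0+g_1\beta_1+\dots+g_d\beta_d$ with $g_j\in F_{R,k-1}$. Since $z\notin F_{R,k-1}$, some $g_j$ with $j\ge1$ is nonzero; let $\gamma(z)$ be the first such $g_j$.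

\medskip\noindent\textbf{Component $c_3$:} the arcs $\operatorname{arc}\chi_{a_e(z)}(|\gamma(z)|)$ for $e=0,1$.

\begin{definition}\label{def:confined}
A normal sequence is \emph{confined} to $(R,F)$ if $R\subset B$ is finite, \eqref{eq:stable} holds, and $F$ is a field with $\mathbb{Q}(R)\subset F\subset F_R$, $[F:\mathbb{Q}(R)]<\infty$ and $x_n\in F$ for all $n$.
\end{definition}

Subsequences of a confined sequence are confined to the same $(R,F)$.

\begin{proposition}\label{prop:tower}
Every normal sequence satisfying \eqref{eq:stable} is confined to $(R,F_{R,k})$ with $k=k(x_1)$.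
\end{proposition}

\begin{proof}
Suppose that $k:=k(x_n)>k(x_1)$ for some $n$, and let $G=F_{R,k-1}$. Then $x_1\in G\setminus\{0\}$ and $x_n\in F_{R,k}\setminus G$, so $x_1+x_n$ and $x_1x_n$ lie in $F_{R,k}\setminus G$. By \eqref{eq:stable} their support is $R$, so both have level $k$ and are expanded in the same basis as $x_n=g_0+\sum_{j\ge1}g_j\beta_j$:
\[
x_1+x_n=(g_0+x_1)+\sum_{j\ge1}g_j\beta_j,\qquad x_1x_n=x_1g_0+\sum_{j\ge1}(x_1g_j)\beta_j .
\]
Hence $\gamma(x_1+x_n)=\gamma(x_n)$ and $\gamma(x_1x_n)=x_1\gamma(x_n)$, contrary to Lemma~\ref{lem:flip}. So $k(x_n)\le k(x_1)$ for all $n$.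
\end{proof}

It remains to show that no confined sequence exists.

\section{Large conjugates}\label{sec:house}

In a confined sequence the terms become small in the usual absolute value, and we look for another absolute value of $F$ in which they are large. For rationals these are the $p$-adic ones, which detect denominators. In a number field there may be no denominators: the numbers $(\sqrt2-1)^t$ are algebraic integers tending to $0$. Their conjugates $(-\sqrt2-1)^t$, however, are large. We dispose of this phenomenon first.

For an algebraic number $z\ne0$ let $h(z)$ be the maximum modulus of its conjugates over $\mathbb{Q}$, and $H(z)=\log_2h(z)$. If $F$ is a number field containing $z$, every conjugate of $z$ is $\sigma(z)$ for one of the finitely many embeddings $\sigma:F\to\mathbb{C}$, so $h(z)=\max_\sigma|\sigma(z)|$. In particular $h(xy)\le h(x)h(y)$ and $|h(x+y)-h(y)|\le h(x)$.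

We will see that $H$ behaves as Lemma~\ref{lem:add} requires, except that it is real-valued and (iii) holds only in the limit. So we round $H$. Rounding is unstable near integers, which a shift $\tau$ avoids, and it is additive only up to a carry $\kappa$, which we absorb as we absorbed $e$. For $\tau\in\{0,\frac12\}$ and $\kappa\in\{-1,0,1\}$ let
\[
M_{\tau,\kappa}(z)=\lfloor H(z)+\tau\rfloor+\kappa,\qquad Z_{\tau,\kappa}=\{z\in(0,1):V(z)=\emptyset,\ M_{\tau,\kappa}(z)\ge1\};
\]
recall that $V(z)=\emptyset$ implies that $z$ is algebraic, by Lemma~\ref{lem:support}.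

\medskip\noindent\textbf{Component $c_4$:} for each of the six pairs $(\tau,\kappa)$ with $z\in Z_{\tau,\kappa}$, the residue $v_2(M_{\tau,\kappa}(z))\bmod2$ and the truth value of $s(z)<v_2(M_{\tau,\kappa}(z))$.

\begin{proposition}\label{prop:house}
If $\langle x_n\rangle$ is confined to $(\emptyset,F)$, then $h(x_n)$ is bounded.
\end{proposition}

\begin{proof}
Otherwise pass to a subsequence with $h(x_n)\to\infty$. The number field $F$ has finitely many embeddings, so we may assume that one $\sigma$ satisfies $|\sigma(x_n)|=h(x_n)$ for all $n$. Then $h(x_ix_n)\ge|\sigma(x_i)\sigma(x_n)|=h(x_i)h(x_n)\ge h(x_ix_n)$, so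
\[
H(x_ix_n)=H(x_i)+H(x_n).
\]
For fixed $i$ we have $|h(x_i+x_n)/h(x_n)-1|\le h(x_i)/h(x_n)\to0$, so $H(x_i+x_n)-H(x_n)\to0$ as $n\to\infty$.

Pass to a subsequence on which $H(x_n)$ converges modulo $1$, say to $\rho$. Take $\tau=0$ if $\operatorname{dist}(\rho,\mathbb{Z})\ge\frac14$ and $\tau=\frac12$ otherwise; then $\operatorname{dist}(\rho+\tau,\mathbb{Z})\ge\frac14$. Drop finitely many terms so that $\operatorname{dist}(H(x_n)+\tau,\mathbb{Z})\ge\frac18$ for all $n$, and write $H(x_n)+\tau=\mu_n+f_n$ with $\mu_n\in\mathbb{Z}$ and $0\le f_n<1$. For each $i$ and all large $n$ we have $|H(x_i+x_n)-H(x_n)|<\frac18$, hence $\lfloor H(x_i+x_n)+\tau\rfloor=\mu_n$. For products,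
\[
\lfloor H(x_ix_n)+\tau\rfloor=\lfloor\mu_i+\mu_n+f_i+f_n-\tau\rfloor=\mu_i+\mu_n+\kappa_{in},\qquad \kappa_{in}=\lfloor f_i+f_n-\tau\rfloor,
\]
and $\kappa_{in}\in\{-1,0,1\}$ because $-\frac12\le f_i+f_n-\tau<2$. By Ramsey's theorem we may assume that $\kappa_{in}=\kappa$ is constant. Let $M=M_{\tau,\kappa}$ and drop finitely many terms so that $M(x_n)=\mu_n+\kappa\ge1$ for all $n$. Then $M(x_ix_n)=\mu_i+\mu_n+2\kappa=M(x_i)+M(x_n)\ge1$ for $i<n$, and $M(x_i+x_n)=M(x_n)\ge1$ for each $i$ and large $n$. All these points lie in $Z_{\tau,\kappa}$, so Lemma~\ref{lem:add} with $E=1$ gives a contradiction.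
\end{proof}

Bounded conjugates leave no room for algebraic integers.

\begin{lemma}\label{lem:integers}
For a number field $F$ and $C>0$, only finitely many nonzero algebraic integers $z\in F$ satisfy $h(z)\le C$.
\end{lemma}

\begin{proof}
The minimal polynomial of such $z$ has degree $d\le[F:\mathbb{Q}]$, and its coefficients are integers and, up to sign, elementary symmetric functions of the conjugates, of modulus at most $\binom dj C^j$. So there are finitely many possible polynomials.
\end{proof}

\section{Valuations and poles}\label{sec:val}

\subsection*{Standard facts}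
A \emph{valuation} of a field $K$ with values in $\mathbb{Q}$ is a map $\lambda:K^*\to\mathbb{Q}$ with $\lambda(xy)=\lambda(x)+\lambda(y)$ and $\lambda(x+y)\ge\min(\lambda(x),\lambda(y))$, where $\lambda(0)=\infty$. Equality holds in the latter if $\lambda(x)\ne\lambda(y)$; consequently, if nonzero elements have sum zero, the least of their values is attained at least twice. The set $\mathcal{O}_\lambda=\{x:\lambda(x)\ge0\}$ is a subring with maximal ideal $\mathfrak{m}_\lambda=\{x:\lambda(x)>0\}$. The set $1+\mathfrak{m}_\lambda$ is a subgroup of $K^*$: for $u,u'\in\mathfrak{m}_\lambda$ we have $(1+u)(1+u')=1+(u+u'+uu')$ and $(1+u)^{-1}=1-u/(1+u)$ with $\lambda(1+u)=0$. We say that $z$ has a \emph{pole} at $\lambda$ if $\lambda(z)<0$.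

Let $\pi$ be a valuation of $K$ with $\pi(K^*)=\mathbb{Z}$ and let $L/K$ be algebraic. We use two standard facts of valuation theory \cite{EP,Bou}.
\begin{enumerate}
\item[(V1)] The integral closure of $\mathcal{O}_\pi$ in $L$, that is, the set of elements of $L$ that are roots of monic polynomials over $\mathcal{O}_\pi$, is the intersection of the valuation rings $\mathcal{O}'$ of $L$ with $\mathcal{O}'\cap K=\mathcal{O}_\pi$.
\item[(V2)] If $L/K$ is finite, there are only finitely many such rings $\mathcal{O}'$.
\end{enumerate}
Here a valuation ring of $L$ is a subring that contains $z$ or $z^{-1}$ for each $z\in L^*$. The rings $\mathcal{O}'$ in (V1) correspond bijectively to the valuations $\lambda:L^*\to\mathbb{Q}$ extending $\pi$, via $\lambda\mapsto\mathcal{O}_\lambda$. Indeed, the value group $L^*/\mathcal{O}'^*$ is an ordered group containing $\mathbb{Z}$; in an algebraic relation $\sum_jg_jz^j=0$ over $K$ two terms have equal value, so every element of the value group has a positive multiple in $\mathbb{Z}$, and the group embeds in $\mathbb{Q}$ over $\mathbb{Z}$ in exactly one way, preserving the order.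

We also need:
\begin{enumerate}
\item[(V3)] If $z\in L$ is integral over $\mathcal{O}_\pi$, its minimal polynomial over $K$ has coefficients in $\mathcal{O}_\pi$.
\end{enumerate}
The conjugates of $z$ satisfy the same monic equation over $\mathcal{O}_\pi$, so the coefficients, being symmetric functions of the conjugates, are integral over $\mathcal{O}_\pi$; they lie in $K$, and $\mathcal{O}_\pi$ is integrally closed in $K$ by (V1) with $L=K$.

\subsection*{The valuations used}
For each finite $R\subset B$ we fix a list $\pi_1,\pi_2,\dots$ of distinct valuations of $\mathbb{Q}(R)$ with value group $\mathbb{Z}$.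
\begin{itemize}
\item If $R=\emptyset$, $\pi_N$ is the $p$-adic valuation for the $N$-th prime $p$; thus $\pi_1=v_2$. Here $\bigcap_N\mathcal{O}_{\pi_N}=\mathbb{Z}$.
\item If $R\ne\emptyset$, let $b=\min R$ and $K_0=\mathbb{Q}(R\setminus\{b\})$, so that $\mathbb{Q}(R)=K_0(b)$ is a rational function field. The list consists of the orders of vanishing at the monic irreducible polynomials of $K_0[b]$, of which there are countably infinitely many, and the valuation $f/g\mapsto\deg g-\deg f$. All vanish on $K_0^*$. Here $\bigcap_N\mathcal{O}_{\pi_N}=K_0$: the first kind cut out $K_0[b]$, and the last leaves the constants.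
\end{itemize}
In both cases, by unique factorization, a nonzero $g\in\mathbb{Q}(R)$ has $\pi_N(g)=0$ for all but finitely many $N$. Let $\operatorname{Ext}(\pi_N)$ be the set of valuations $\lambda:F_R^*\to\mathbb{Q}$ that extend $\pi_N$, and fix a well-ordering of it.

\begin{lemma}\label{lem:values}
Let $z\in F_R^*$ have degree $d$ over $\mathbb{Q}(R)$.
\begin{enumerate}
\item[(a)] For each $N$, the set $\{\lambda(z):\lambda\in\operatorname{Ext}(\pi_N)\}$ is a finite subset of $\frac1{d!}\mathbb{Z}$.
\item[(b)] For all but finitely many $N$, $\lambda(z)=0$ for every $\lambda\in\operatorname{Ext}(\pi_N)$.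
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\sum_{j=0}^dg_jX^j$ be the minimal polynomial of $z$ over $\mathbb{Q}(R)$. For $\lambda\in\operatorname{Ext}(\pi_N)$, two nonzero terms $g_jz^j$ and $g_kz^k$ with $j<k$ have the same value, so $\lambda(z)=(\pi_N(g_j)-\pi_N(g_k))/(k-j)$. This gives (a), and (b) follows since for all but finitely many $N$ every nonzero $g_j$ has $\pi_N(g_j)=0$.
\end{proof}

\subsection*{Poles}
For a real $z\ne0$, with $R=V(z)$, let
\[
D(z)=\{N:\lambda(z)<0\text{ for some }\lambda\in\operatorname{Ext}(\pi_N)\},
\]
a finite set by Lemma~\ref{lem:values}(b). For a rational $z$ it lists the primes in the denominator. If $D(z)\ne\emptyset$, let $N(z)=\max D(z)$, let $\lambda_z$ be the first element of $\operatorname{Ext}(\pi_{N(z)})$ with $\lambda_z(z)<0$, and let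
\[
m(z)=\max\{-\lambda(z):\lambda\in\operatorname{Ext}(\pi_{N(z)})\}\in\mathbb{Q}_{>0},
\]
which exists by Lemma~\ref{lem:values}(a). In a confined sequence all terms, sums and products have support $R$, so these data refer to the same list of valuations; and since $\lambda(x),\lambda(y)\ge0$ implies $\lambda(x+y),\lambda(xy)\ge0$,
\begin{equation}\label{eq:D}
D(x_i+x_n)\cup D(x_ix_n)\subset D(x_i)\cup D(x_n).
\end{equation}

\begin{lemma}\label{lem:poles}
Let $z\ne0$, $R=V(z)$ and $D(z)=\emptyset$. Then $R=\emptyset$ and $z$ is an algebraic integer.
\end{lemma}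

\begin{proof}
We have $z\in\mathcal{O}_\lambda$ for all $\lambda\in\operatorname{Ext}(\pi_N)$ and all $N$. By (V1) with $L=F_R$, $z$ is integral over every $\mathcal{O}_{\pi_N}$, and by (V3) its minimal polynomial over $\mathbb{Q}(R)$ has coefficients in $\bigcap_N\mathcal{O}_{\pi_N}$. If $R\ne\emptyset$, this is $K_0\subset\ker\partial_b$, so $\partial_bz=0$ by \eqref{eq:kernel}, contradicting $b\in V(z)$. So $R=\emptyset$, and the coefficients lie in $\mathbb{Z}$.
\end{proof}

The degree valuation is what forces a pole when $R\ne\emptyset$; without it, polynomials in $b$ would have none. For $R=\emptyset$ there is no such valuation, and the function $h$ of Section~\ref{sec:house} fills the gap.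

\begin{corollary}\label{cor:poles}
In a confined sequence, $D(x_n)\ne\emptyset$ for all but finitely many $n$.
\end{corollary}

\begin{proof}
If $R\ne\emptyset$, Lemma~\ref{lem:poles} gives $D(x_n)\ne\emptyset$ for all $n$. If $R=\emptyset$, the terms with $D(x_n)=\emptyset$ are distinct algebraic integers of the number field $F$ with $h$ bounded (Proposition~\ref{prop:house}), so there are finitely many by Lemma~\ref{lem:integers}.
\end{proof}

\section{Poles at new valuations}\label{sec:newpole}

Suppose that $x_n$ has a pole at $\lambda$ while $\lambda(x_1)=0$. Then $x_1+x_n=x_n(1+x_1/x_n)$ with $x_1/x_n\in\mathfrak{m}_\lambda$, so modulo the subgroup $1+\mathfrak{m}_\lambda$ the sum is $x_n$ and the product is $x_1x_n$. A character $\psi$ of $F_R^*$ that is trivial on $1+\mathfrak{m}_\lambda$ and has $\psi(x_1)$ near $-1$ separates them.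

To see why such $\psi$ should exist, take the field $\mathbb{Q}$, $\lambda=v_p$ and a rational $y\in(0,1)$ with $v_p(y)=0$. The order $t$ of $y$ modulo $1+\mathfrak{m}_\lambda$ is the multiplicative order of $y$ modulo $p$. For each $j\ge1$ only finitely many $p$ divide the numerator of $y^j-1\ne0$, so $t\to\infty$ as $p\to\infty$. A character of the cyclic group generated by $y$ can send $y$ to any $t$-th root of unity, and these approximate every point of $\mathbb{T}$.

The difficulty is that $\psi$ may depend only on data visible at both the sum and the product, namely $\lambda$ and $a$, and not on $x_1$. So one character must serve many candidates $y$ at once, and its values must respect the multiplicative relations among them. The real character $\chi_a$ does both, by Lemma~\ref{lem:antipode}. We therefore ask $\psi$ to approximate $\chi_a$ on longer and longer finite lists.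

For $q\in\mathbb{Z}^r$ and $\theta\in\mathbb{T}^r$ write $\theta^q=\prod_j\theta_j^{q_j}$ and $\|\theta-\theta'\|=\max_j|\theta_j-\theta'_j|$. For a subgroup $\Lambda\subset\mathbb{Z}^r$ let $\Lambda^\perp=\{\theta:\theta^q=1\text{ for all }q\in\Lambda\}$, a closed subgroup of $\mathbb{T}^r$, and let $\mu_\Lambda$ be its Haar probability measure. We use the following facts.
\begin{enumerate}
\item[(T1)] Since $\mathbb{T}$ is divisible, every character of a subgroup of an abelian group extends to the whole group (Zorn's lemma).
\item[(T2)] $\int\eta^q\,d\mu_\Lambda(\eta)$ equals $1$ if $q\in\Lambda$ and $0$ if $q\notin\Lambda$.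
\end{enumerate}
For the second case of (T2), the class of $q$ in $\mathbb{Z}^r/\Lambda$ generates a nontrivial cyclic group, which has a character nontrivial on its generator; extend it by (T1) and let $\eta_{0,j}$ be its value on the $j$-th unit vector. Then $\eta_0\in\Lambda^\perp$ and $\eta_0^q\ne1$, and translation by $\eta_0$ shows that the integral equals $\eta_0^q$ times itself.

The next lemma says that enlarging $\Lambda$ by long vectors only does not thin out $\Lambda^\perp$ much.

\begin{lemma}\label{lem:dense}
For every subgroup $\Lambda\subset\mathbb{Z}^r$ there is a finite set $Q\subset\mathbb{Z}^r\setminus\Lambda$ with the following property: if $\Lambda'\supset\Lambda$ is a subgroup with $\Lambda'\cap Q=\emptyset$ and $\theta\in\Lambda^\perp$, then some $\theta'\in\Lambda'^\perp$ has $\|\theta'-\theta\|\le\frac1{10}$.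
\end{lemma}

\begin{proof}
Let $\mathbf{1}=(1,\dots,1)$ and $f(\eta)=\max(0,\,1-10\|\eta-\mathbf{1}\|)$. Then $I=\int f\,d\mu_\Lambda>0$, since $f\ge0$ is continuous, $f(\mathbf{1})=1$, and Haar measure is positive on nonempty open sets. By the Stone--Weierstrass theorem there are a finite set $U\subset\mathbb{Z}^r$ and a trigonometric polynomial $P(\eta)=\sum_{q\in U}\alpha_q\eta^q$ with $|f-P|\le I/3$ on $\mathbb{T}^r$. Let $Q=U\setminus\Lambda$. For $\Lambda'$ and $\theta$ as in the statement, $U\cap\Lambda'=U\cap\Lambda$, and $\theta^q=1$ for $q\in\Lambda$. So (T2), applied twice, gives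
\[
\int P(\eta\theta^{-1})\,d\mu_{\Lambda'}(\eta)=\sum_{q\in U\cap\Lambda'}\alpha_q\theta^{-q}=\sum_{q\in U\cap\Lambda}\alpha_q=\int P\,d\mu_\Lambda .
\]
Hence $\int f(\eta\theta^{-1})\,d\mu_{\Lambda'}(\eta)$ differs from $I$ by at most $2I/3$ and is positive. So $f(\theta'\theta^{-1})>0$ for some $\theta'\in\Lambda'^\perp$, which means $\|\theta'-\theta\|=\|\theta'\theta^{-1}-\mathbf{1}\|<\frac1{10}$.
\end{proof}

\begin{lemma}\label{lem:char}
Let $y_1,\dots,y_r\in F_R$ be positive. There is a finite set $A\subset\mathbb{N}$ such that for every $N\notin A$, every $\lambda\in\operatorname{Ext}(\pi_N)$ and every character $\chi$ of $\mathbb{R}_{>0}$ there is a character $\psi$ of $F_R^*$, trivial on $1+\mathfrak{m}_\lambda$, with $|\psi(y_j)-\chi(y_j)|\le\frac1{10}$ for $j\le r$.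
\end{lemma}

\begin{proof}
Write $y^q=\prod_jy_j^{q_j}$, let $\Lambda=\{q\in\mathbb{Z}^r:y^q=1\}$, and take $Q$ from Lemma~\ref{lem:dense}. For $q\in Q$ we have $y^q-1\in F_R^*$, so by Lemma~\ref{lem:values}(b) there is a finite set $A$ such that $\lambda(y^q-1)=0$ for all $q\in Q$, $N\notin A$ and $\lambda\in\operatorname{Ext}(\pi_N)$. Fix such $N$ and $\lambda$. The kernel $\Lambda'$ of the homomorphism $\mathbb{Z}^r\to F_R^*/(1+\mathfrak{m}_\lambda)$, $q\mapsto y^q$, contains $\Lambda$ and is disjoint from $Q$. The point $\theta=(\chi(y_1),\dots,\chi(y_r))$ lies in $\Lambda^\perp$, because $\theta^q=\chi(y^q)$. Take $\theta'\in\Lambda'^\perp$ with $\|\theta'-\theta\|\le\frac1{10}$. The character $q\mapsto\theta'^q$ of $\mathbb{Z}^r$ is trivial on $\Lambda'$, so it defines a character of the image of $\mathbb{Z}^r$ in $F_R^*/(1+\mathfrak{m}_\lambda)$ that sends the class of $y_j$ to $\theta'_j$. Extend it by (T1) and compose with the quotient map.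
\end{proof}

For each finite $R\subset B$ enumerate $F_R\cap(0,1)=\{y_1,y_2,\dots\}$, and let $A_r$ be the set given by Lemma~\ref{lem:char} for $y_1,\dots,y_r$. Let $r(N)$ be the largest $r\in\{0,1,\dots,N\}$ with $N\notin A_1\cup\dots\cup A_r$. Then $r(N)\to\infty$, since $r(N)\ge r$ as soon as $N\ge r$ and $N$ exceeds every element of $A_1\cup\dots\cup A_r$. For all $N$, $\lambda\in\operatorname{Ext}(\pi_N)$ and integers $a\ge0$ fix a character $\psi_{\lambda,a}$ of $F_R^*$, trivial on $1+\mathfrak{m}_\lambda$, with
\begin{equation}\label{eq:psi}
|\psi_{\lambda,a}(y_j)-\chi_a(y_j)|\le\tfrac1{10}\qquad(j\le r(N));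
\end{equation}
if $r(N)=0$, take the trivial character.

\medskip\noindent\textbf{Component $c_5$:} if $D(z)\ne\emptyset$, the arcs $\operatorname{arc}\psi_{\lambda_z,a_e(z)}(z)$ for $e=0,1$.

\begin{proposition}\label{prop:newpole}
If $\langle x_n\rangle$ is confined and $D(x_n)\ne\emptyset$ for all $n$, then $N(x_n)$ is bounded.
\end{proposition}

\begin{proof}
Let the sequence be normal for $e$ and confined to $(R,F)$, and let $x_1=y_j$. All sufficiently large $N$ satisfy: $N>N(x_1)$; $\lambda(x_1)=0$ for all $\lambda\in\operatorname{Ext}(\pi_N)$, by Lemma~\ref{lem:values}(b); and $r(N)\ge j$. If $N(x_n)$ is unbounded, there is $n>1$ such that $N=N(x_n)$ has these three properties. By \eqref{eq:D}, $D(x_1+x_n)$ and $D(x_1x_n)$ are contained in $\{1,\dots,N\}$. Let $\lambda\in\operatorname{Ext}(\pi_N)$. Since $\lambda(x_1)=0$, we have $\lambda(x_1x_n)=\lambda(x_n)$; also $\lambda(x_1+x_n)=\lambda(x_n)$ if $\lambda(x_n)<0$, and $\lambda(x_1+x_n)\ge0$ otherwise. So $x_n$, $x_1+x_n$ and $x_1x_n$ have poles at the same elements of $\operatorname{Ext}(\pi_N)$. Hence $N(x_1+x_n)=N(x_1x_n)=N$ and $\lambda_{x_1+x_n}=\lambda_{x_1x_n}=\lambda_{x_n}=:\lambda$.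

By normality $a_e$ equals $a=a_e(x_1)$ at the sum and the product, so $c_5$ uses the same character $\psi=\psi_{\lambda,a}$ at both. Since $\lambda(x_1/x_n)=-\lambda(x_n)>0$,
\[
\psi(x_1+x_n)=\psi(x_n)\,\psi(1+x_1/x_n)=\psi(x_n),\qquad \psi(x_1x_n)=\psi(x_1)\,\psi(x_n).
\]
The ratio is $\psi(x_1)$, and $|\psi(x_1)+1|\le\frac1{10}+\frac15<\frac12$ by \eqref{eq:psi} and Lemma~\ref{lem:antipode}. By \eqref{eq:arc} the arcs differ, a contradiction.
\end{proof}

\section{Poles at a fixed valuation, and the proof of Theorem~\ref{thm:main}}\label{sec:fixedpole}

When the last pole sits above a fixed $\pi_N$, the earlier term also has a pole there and the argument above breaks down. The order $m$ of the pole is now an additive invariant, like the exponent in the denominator of a dyadic rational.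

\medskip\noindent\textbf{Component $c_6$:} if $D(z)\ne\emptyset$, the residue $v_2(m(z))\bmod2$ and the truth value of $s(z)<v_2(m(z))$.

\begin{proposition}\label{prop:fixedpole}
There is no confined sequence.
\end{proposition}

\begin{proof}
Let $\langle x_n\rangle$ be confined to $(R,F)$. By Corollary~\ref{cor:poles} and Proposition~\ref{prop:newpole} we may assume that $D(x_n)\ne\emptyset$ and $N(x_n)=N$ is constant. Put $m_n=m(x_n)$ and $E=[F:\mathbb{Q}(R)]!$; then $m_n\in\frac1E\mathbb{Z}$ by Lemma~\ref{lem:values}(a). By (V2) the elements of $\operatorname{Ext}(\pi_N)$ have finitely many restrictions to $F$, so on a subsequence a single $\mu\in\operatorname{Ext}(\pi_N)$ satisfies $\mu(x_n)=-m_n$ for all $n$. By \eqref{eq:D}, $D(x_i+x_n)$ and $D(x_ix_n)$ are contained in $\{1,\dots,N\}$. Every $\lambda\in\operatorname{Ext}(\pi_N)$ satisfies $\lambda(x_n)\ge-m_n$, hence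
\begin{equation}\label{eq:lower}
\lambda(x_ix_n)\ge-(m_i+m_n),\qquad \lambda(x_i+x_n)\ge-\max(m_i,m_n).
\end{equation}
The first bound is attained by $\mu$, so $N(x_ix_n)=N$ and $m(x_ix_n)=m_i+m_n$ for all $i<n$. Whenever the second bound is attained by $\mu$, we get $N(x_i+x_n)=N$ and $m(x_i+x_n)=\max(m_i,m_n)$.

\emph{Case 1: $m_n$ is unbounded.} Pass to a subsequence with $m_n$ strictly increasing. For $i<n$ the values $\mu(x_i)$ and $\mu(x_n)$ differ, so $\mu(x_i+x_n)=-m_n$ and $m(x_i+x_n)=m_n$. Lemma~\ref{lem:add} with $M=m$ gives a contradiction.

In the remaining cases $m_n$ is bounded and lies in $\frac1E\mathbb{Z}$, so we may assume that $m_n=m$ is constant. Now the poles may cancel in a sum.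

\emph{Case 2: $m_n=m$ and $\mu(2)=0$.} If $\mu(x_i+x_n)>-m$ for all $1\le i<n\le3$, then \eqref{eq:triangle} gives $\mu(2x_1)>-m$, while $\mu(2x_1)=\mu(x_1)=-m$. So by \eqref{eq:lower} there are $i<n$ with $\mu(x_i+x_n)=-m$. Then $m(x_i+x_n)=m$ and $m(x_ix_n)=2m$, and $v_2(m)$, $v_2(2m)$ have different parities, contrary to $c_6$.

\emph{Case 3: $m_n=m$ and $\mu(2)\ne0$.} The argument of Case 2 fails here: any two fractions with odd numerator and denominator $2^m$ have a sum with smaller denominator. But $\mu(2)=\pi_N(2)\ne0$ forces $R=\emptyset$ and $N=1$, because for $R\ne\emptyset$ all $\pi_N$ vanish on $K_0^*\ni2$, and $v_p(2)=0$ for odd $p$. Since $1$ is the first index, $D(x_n)=\{1\}$ and $m$ controls all poles. Fix an integer $l\ge m$. For $\lambda\in\operatorname{Ext}(\pi_1)$ we have $\lambda(2^lx_n)\ge l-m\ge0$, and for $\lambda\in\operatorname{Ext}(\pi_{N'})$ with $N'\ge2$ we have $\lambda(2^lx_n)=\lambda(x_n)\ge0$. So $D(2^lx_n)=\emptyset$, and by Lemma~\ref{lem:poles} the numbers $2^lx_n$ are infinitely many distinct algebraic integers of $F$. By Proposition~\ref{prop:house}, $h(2^lx_n)=2^lh(x_n)$ is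 bounded. This contradicts Lemma~\ref{lem:integers}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Each of $c_1,\dots,c_6$ takes finitely many values, so $c=(c_1,\dots,c_6)$ is a finite coloring of $(0,1)$. A monochromatic sequence would have a normal subsequence (Lemma~\ref{lem:normal}), which would have a subsequence satisfying \eqref{eq:stable} (Lemma~\ref{lem:stable}), which would be confined (Proposition~\ref{prop:tower}). This contradicts Proposition~\ref{prop:fixedpole}.
\end{proof}

\begin{remark}\label{rem:choice}
The axiom of choice is used in choosing the transcendence basis and the derivations $\partial_b$, the towers and their bases for all $R$, the well-orderings of the sets $\operatorname{Ext}(\pi_N)$, and the characters $\psi_{\lambda,a}$. The hypothesis that the terms are distinct is used only with Lemma~\ref{lem:integers}, and it costs nothing, since a positive sequence tending to $0$ has a strictly decreasing subsequence.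
\end{remark}

\section{Bounded sets of real numbers}\label{sec:bounded}

If $x_n\to L$, the pairwise sums approach $2L$ and the pairwise products approach $L^2$. These agree exactly when $L\in\{0,2\}$; in fact the constant sequences $0,0,\dots$ and $2,2,\dots$ have all pairwise sums and products equal, which is why Theorem~\ref{thm:bounded} concerns infinite sets. For $L>0$ the substitution $z\mapsto\log_2(z/4)$ sends $2L$ and $L^2$ to $u_0=\log_2(L/2)$ and $2u_0$, so it suffices to tell a nonzero number from its double. The function
\[
\phi(u)=\exp(\pi i\log_2|u|)\qquad(u\in\mathbb{R}\setminus\{0\})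
\]
does this: it is continuous with values in $\mathbb{T}$, and $\phi(2u)=-\phi(u)$. At $L=2$ we have $u_0=0$, but a doubling reappears in the deviation from $4$.

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
Let $c$ be the coloring of Theorem~\ref{thm:main}. Give $0$ and $4$ two separate colors and all negative reals one further color. Color each $z>0$ with $z\ne4$ by the triple consisting of $c(z)$ if $z\in(0,1)$ and $*$ otherwise, $\operatorname{arc}\phi(\log_2(z/4))$, and $\operatorname{arc}\phi(z-4)$.

Let $X$ be bounded and infinite with all $x+y$ and $xy$ ($x\ne y$ in $X$) of one color. By boundedness, which is used only here, there are distinct nonzero $x_n\in X$ of constant sign converging to a real $L$. If the $x_n$ are negative, sums are negative and products are positive, so the colors differ. Hence $x_n>0$ and $L\ge0$.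

\emph{$L=0$.} Discard the terms that are at least $\frac12$. All pairwise sums and products then lie in $(0,1)$ and have the same $c$-color, contrary to Theorem~\ref{thm:main}.

\emph{$L>0$, $L\ne2$.} Here $u_0=\log_2(L/2)\ne0$. As $n\to\infty$, $\log_2((x_n+x_{n+1})/4)\to u_0$ and $\log_2(x_nx_{n+1}/4)\to2u_0$. For large $n$ both are nonzero, so neither the sum nor the product is $4$, and the ratio of the values of $\phi$ tends to $\phi(2u_0)/\phi(u_0)=-1$. By \eqref{eq:arc} the second entries of the colors differ for large $n$.

\emph{$L=2$.} Write $x_n=2+\varepsilon_n$ with $\varepsilon_n\to0$; after deleting at most one term, $\varepsilon_1\ne0$. As $n\to\infty$,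
\[
x_1+x_n-4=\varepsilon_1+\varepsilon_n\to\varepsilon_1,\qquad x_1x_n-4=2\varepsilon_1+2\varepsilon_n+\varepsilon_1\varepsilon_n\to2\varepsilon_1 .
\]
For large $n$ both are nonzero, and the ratio of the values of $\phi$ tends to $\phi(2\varepsilon_1)/\phi(\varepsilon_1)=-1$. By \eqref{eq:arc} the third entries of the colors differ for large $n$.

Every case is contradictory.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bou}
Bourbaki, \emph{Commutative Algebra}, Chapter VI.

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.

\bibitem{source}
J. Comb. Theory (Series A) \textbf{85} (1999), 41--68; \texttt{http://nhindman.us/research/additive.pdf}.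

\end{thebibliography}
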